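# Prime $-\chi$ and non-orientable surfaces without regular hypermaps

## 1. Three involutions in $D_n\times_{\mathbb Z_2}PGL(2,q)$

Everything in this lecture turns on one family of finite groups, each generated by three involutions. We build the family first and then say what it is for.

Write $|x|$ for the order of a group element and $D_s$ for the dihedral group of order $2s$ (with $D_2=V_4$, the Klein four-group). Two distinct involutions whose product has order $s$ generate a copy of $D_s$. Let $q$ be an odd prime. The group $PGL(2,q)$ has order $q(q^2-1)$ and acts on the projective line $\mathbb F_q\cup\{\infty\}$. Multiplying a matrix by a scalar changes its determinant by a square, so the classes of matrices with square determinant form a well-defined subgroup of index 2, namely $PSL(2,q)$. For $q\ge5$ the group $PSL(2,q)$ is simple, hence perfect. A homomorphism $PGL(2,q)\to\{\pm1\}$ is then trivial on $PSL(2,q)$, so $PSL(2,q)$ is the only subgroup of index 2 in $PGL(2,q)$.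

**Definition (fibre product).** If $X\to Q$ and $Y\to Q$ are surjective homomorphisms onto the same group, then $X\times_QY$ is the group of pairs $(x,y)\in X\times Y$ with equal images in $Q$. Its order is $|X||Y|/|Q|$.

For example, send $D_3$ and $D_5$ to $\mathbb Z_2$ with kernel the rotations. Then $D_3\times_{\mathbb Z_2}D_5$ has order 30. The pairs of rotations form $\mathbb Z_3\times\mathbb Z_5=\mathbb Z_{15}$, and every pair of reflections is an involution inverting this subgroup, so the fibre product is $D_{15}$.

For a prime $q\ge5$ put
$$m_q=\frac{q^2-2q-1}{2},\qquad M_q=q\,m_q,\qquad r_q=\frac{q^2-1}{2}.$$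

**Lemma 1.** Let $q\ge 7$ be a prime with $q\equiv3\pmod4$. There are involutions $\bar a,\bar b,\bar c$ generating $PGL(2,q)$ with $\bar a,\bar b\notin PSL(2,q)$, $\bar c\in PSL(2,q)$, and
$$|\bar a\bar b|=q,\qquad |\bar a\bar c|=q-1,\qquad |\bar b\bar c|=q+1.$$

*Proof.* **Step 1: a family of triples with two free parameters.** Take
$$\bar a=\begin{pmatrix}-1&0\\0&1\end{pmatrix},\quad \bar b=\begin{pmatrix}-1&1\\0&1\end{pmatrix},\quad \bar c=\begin{pmatrix}u&v\\w&-u\end{pmatrix},\qquad u^2+vw=-1 .$$
The squares of the first two matrices are the identity. The third has trace $0$ and determinant $-u^2-vw=1$, so its square is $-I$, and it is not scalar. So all three are involutions in $PGL(2,q)$. The first two have determinant $-1$, a non-square because $q\equiv3\pmod 4$; hence $\bar a,\bar b\notin PSL(2,q)$, while $\bar c\in PSL(2,q)$. Next,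
$$\bar a\bar b=\begin{pmatrix}1&-1\\0&1\end{pmatrix},\qquad \bar a\bar c=\begin{pmatrix}-u&-v\\w&-u\end{pmatrix},\qquad \bar b\bar c=\begin{pmatrix}w-u&-v-u\\w&-u\end{pmatrix}.$$
The first has order $q$. The other two have determinant $-1$ and traces $-2u$ and $w-2u$, so their values of $\mathrm{tr}^2/\det$ are $-4u^2$ and $-(w-2u)^2$.

**Step 2: reading orders off $\mathrm{tr}^2/\det$.** If a matrix has distinct eigenvalues $\lambda,\mu\in\mathbb F_{q^2}^*$ with ratio $\sigma=\lambda/\mu$, its $j$-th power is scalar exactly when $\sigma^j=1$, so its order in $PGL(2,q)$ is $|\sigma|$. Also $\mathrm{tr}^2/\det=(\lambda+\mu)^2/\lambda\mu=\sigma+\sigma^{-1}+2$. This number determines $\{\sigma,\sigma^{-1}\}$ and equals $4$ only for $\sigma=1$. So a matrix with $\mathrm{tr}^2/\det=\sigma+\sigma^{-1}+2$, where $\sigma\ne1$, has $\mathrm{tr}^2\neq4\det$. Its eigenvalues are therefore distinct with ratio $\sigma^{\pm1}$, and its order is $|\sigma|$.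

**Step 3: choosing $u$ and $w$.** Let $\sigma_1$ be a primitive root modulo $q$, and put $\tau_1=(\sigma_1+1)^2/\sigma_1=\sigma_1+\sigma_1^{-1}+2$. Let $t$ generate $\mathbb F_{q^2}^*$, and put $\sigma_2=t^{1-q}$, of order $q+1$, and
$$\tau_2=\frac{(t+t^q)^2}{t^{q+1}}=\sigma_2+\sigma_2^{-1}+2\in\mathbb F_q .$$
Neither $\tau_i$ is zero, since $\sigma_i\ne-1$ (the orders $q-1\ge6$ and $q+1\ge 8$ are not 2). The elements $\sigma_1$ and $t^{q+1}$ generate $\mathbb F_q^*$, so they are non-squares, and $t+t^q\in\mathbb F_q$. Thus $\tau_1,\tau_2$ are non-squares. As $-1$ is a non-square too, $-\tau_1$ and $-\tau_2$ are non-zero squares. Choose $u$ with $-4u^2=\tau_1$, then $w$ with $-(w-2u)^2=\tau_2$. If $w$ were $0$, then $\tau_1=\tau_2$, so $\sigma_1=\sigma_2^{\pm1}$, which is impossible because their orders differ. So $w\ne0$, and we may put $v=-(1+u^2)/w$. By Step 2, $|\bar a\bar c|=q-1$ and $|\bar b\bar c|=q+1$.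

**Step 4: generation.** The group $\langle\bar a,\bar b,\bar c\rangle$ contains $\bar a\bar b$, hence all translations $x\mapsto x+t$; these form a Sylow $q$-subgroup whose only fixed point is $\infty$. Since $w\neq0$, $\bar c$ moves $\infty$, so conjugating by $\bar c$ gives a second Sylow $q$-subgroup, with another fixed point. By 2-transitivity of $PGL(2,q)$ on the projective line, the two are simultaneously conjugate to the images of the upper and lower unitriangular groups, which generate $SL(2,q)$. So our group contains $PSL(2,q)$, and also $\bar a\notin PSL(2,q)$; it is $PGL(2,q)$. $\square$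

**Lemma 2.** Let $q\ge7$ be a prime with $q\equiv 3\pmod 4$, and let $n\ge3$ be odd with $\gcd(n,q)=1$. Let
$$G=D_n\times_{\mathbb Z_2}PGL(2,q)$$
be the group of pairs $(x,y)$ such that $x$ is a rotation if and only if $y\in PSL(2,q)$; so $|G|=nq(q^2-1)$. Let $\rho,\rho'\in D_n$ be reflections with $|\rho\rho'|=n$, and put $a=(\rho,\bar a)$, $b=(\rho',\bar b)$, $c=(1,\bar c)$ with $\bar a,\bar b,\bar c$ from Lemma 1. Then $a,b,c$ are involutions, $|ab|=nq$, $|ac|=q-1$, $|bc|=q+1$, the products $ab,bc,ca$ generate $G$, and
$$\frac{|G|}2\Bigl(1-\frac1{q+1}-\frac1{q-1}-\frac1{nq}\Bigr)=nM_q-r_q.\qquad(1)$$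

*Proof.* All three pairs lie in $G$. We have $ab=(\rho\rho',\bar a\bar b)$ of order $\mathrm{lcm}(n,q)=nq$. Further, $ac=(\rho,\bar a\bar c)$ has order $\mathrm{lcm}(2,q-1)=q-1$, and $bc=(\rho',\bar b\bar c)$ has order $\mathrm{lcm}(2,q+1)=q+1$.

Let $E=\langle ab,bc,ca\rangle$. It contains $(ab)^q=((\rho\rho')^q,1)$, which generates $\mathbb Z_n\times 1$ because $\gcd(n,q)=1$; this is the kernel of $G\to PGL(2,q)$. The image of $E$ in $PGL(2,q)$ is $\langle\bar a\bar b,\bar b\bar c,\bar c\bar a\rangle$. It contains every word of even length in $\bar a,\bar b,\bar c$, so it has index at most 2 in $\langle\bar a,\bar b,\bar c\rangle=PGL(2,q)$. It contains $\bar a\bar c\notin PSL(2,q)$, and $PSL(2,q)$ is the only subgroup of index 2, so the image is all of $PGL(2,q)$. Hence $E=G$. Finally, the left side of (1) is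
$$\tfrac12\bigl[nq(q^2-1)-nq(q-1)-nq(q+1)-(q^2-1)\bigr]=\tfrac12\bigl[nq(q^2-2q-1)-(q^2-1)\bigr].\qquad\square$$

**Example.** Let $q=7$. Then $m_7=17$, $M_7=119$, $r_7=24$. Take $u=w=1$, $v=-2$, so $u^2+vw=-1$. Modulo 7, $\bar a\bar c$ has trace $-2$ and determinant $-1$; its characteristic polynomial $x^2+2x-1$ has roots $3$ and $2$, with ratio $3\cdot 2^{-1}=5$, of order $6$. The matrix $\bar b\bar c=\begin{pmatrix}0&1\\1&-1\end{pmatrix}$ has square $\begin{pmatrix}1&-1\\-1&2\end{pmatrix}$ and fourth power $\begin{pmatrix}2&-3\\-3&5\end{pmatrix}$. The fourth power has trace $0$ and is not scalar, so it is an involution, and $|\bar b\bar c|=8$. With $n=23$ we get a group of order $23\cdot7\cdot48=7728$, and the number (1) is $23\cdot119-24=2713$. This is a prime: none of $2,3,5,7,11,13,17,19,23,29,31,37,41,43,47$ divides it, and $53^2>2713$. It is $\equiv1\pmod{12}$.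

Here is what the family is for. Three involutions generating a finite group determine a closed surface tiled with maximal symmetry, a *regular hypermap*. The number on the left of (1) is minus its Euler characteristic, and the condition that $ab,bc,ca$ generate $G$ says that the surface is non-orientable. So Lemma 2 puts regular hypermaps on certain surfaces. The main work runs the other way: when $-\chi$ is a prime $p\ge43$ with $p\equiv1\pmod{12}$, nothing outside these numerical parameters can occur, so $p$ must have the form $nM_q-r_q$. Since $M_q$ grows like $q^3/2$, few primes have this form, and all the others give surfaces with no regular hypermap.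

## 2. Regular hypermaps as triples of involutions

**Definition (hypermap).** A hypermap is a quadruple $\mathcal H=(F;r_0,r_1,r_2)$ where $F$ is a finite nonempty set, whose elements are called flags, and $r_0,r_1,r_2$ are fixed-point-free involutory permutations of $F$ such that the monodromy group $\langle r_0,r_1,r_2\rangle$ is transitive on $F$. No relation between $r_0$ and $r_2$ is imposed; maps are the special case $(r_0r_2)^2=1$.

**Definition (underlying surface).** Take a triangle $T_x$ with corners labelled $0,1,2$ for each flag $x$, and for each $i$ glue the side of $T_x$ opposite corner $i$ to the side of $T_{r_i(x)}$ opposite corner $i$, matching labels. As each $r_i$ is a fixed-point-free involution, each side is glued to exactly one other side, so the result is a closed surface. It is connected by transitivity.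

The corners labelled $0,1,2$ are the hypervertices, hyperedges and hyperfaces. They correspond to the orbits of $\langle r_1,r_2\rangle$, $\langle r_0,r_2\rangle$, $\langle r_0,r_1\rangle$ on $F$. There are $|F|$ triangles and $3|F|/2$ sides, so
$$\chi=|F/\langle r_1,r_2\rangle|+|F/\langle r_0,r_2\rangle|+|F/\langle r_0,r_1\rangle|-\tfrac{|F|}2.\qquad(2)$$
The surface is orientable if and only if the subgroup generated by all products $r_ir_j$ is not transitive on $F$. The non-orientable surface $\mathcal N_g$ of genus $g\ge1$ is the connected sum of $g$ projective planes; it has $\chi=2-g$.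

**Definition (regular).** An automorphism of $\mathcal H$ is a permutation of $F$ commuting with $r_0,r_1,r_2$. As the monodromy group is transitive, $\mathrm{Aut}(\mathcal H)$ acts semiregularly. The hypermap is regular if $\mathrm{Aut}(\mathcal H)$ is transitive, hence regular, on $F$. A surface supports a regular hypermap if it is the underlying surface of one.

**Lemma 3.** (i) Let $a,b,c$ be involutions generating a finite group $G$, and let $k=|bc|$, $l=|ac|$, $m=|ab|$. Then $G$ acting on $F=G$ by right multiplication, with $r_0,r_1,r_2$ induced by $a,b,c$, is a regular hypermap with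
$$-\chi=\frac{|G|}2\Bigl(1-\frac1k-\frac1l-\frac1m\Bigr),\qquad(3)$$
and it is non-orientable if and only if $E:=\langle ab,bc,ca\rangle$ equals $G$.
(ii) If $\mathcal H$ is a regular hypermap, its monodromy group $G$ acts regularly on $F$, so $|F|=|G|$, and with $a=r_0,b=r_1,c=r_2$ formula (3) and the criterion for non-orientability hold.

*Proof.* (i) The $r_i$ are fixed-point-free involutions generating a transitive group, and left multiplications commute with them and are transitive. The group $\langle b,c\rangle$ has order $2k$ (also when $b=c$, $k=1$), and its orbits have that size, so there are $|G|/2k$ hypervertices; similarly for the other labels. Now (2) gives (3). As $G$ is regular on $F$, its subgroup $E$ is transitive exactly when $E=G$.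
(ii) A permutation in $G$ that fixes a flag commutes with the transitive group $\mathrm{Aut}(\mathcal H)$, so it fixes every flag. So $G$ is semiregular, and being transitive it is regular. The rest is as in (i). $\square$

**Example.** Let $G=V_4=\{1,a,b,c\}$ with $c=ab$. Then $k=l=m=2$ and $-\chi=2(1-\frac32)=-1$. The products $ab=c$, $bc=a$ generate $G$. So this is a regular hypermap with four flags on the projective plane $\mathcal N_1$.

## 3. Genus $p+2$: the problem and four statements

The article "Regular Maps - Combinatorial Objects Relating Different Fields Of Mathematics" (https://www.koreascience.or.kr/article/JAKO200111920740017.pdf) states as open the question whether infinitely many non-orientable surfaces support no regular hypermap. For $1\le g\le52$, Breda and Wilson proved that a regular non-orientable hypermap of genus $g$ exists if and only if $g\notin\{2,3,18,24,27,39,48\}$. Conder and Everitt cover about 75 percent of non-orientable genera by constructions. We prove that the answer is yes, by looking at $g=p+2$, that is $\chi=-p$, with $p$ prime.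

**Proposition A.** Let $p\ge 43$ be a prime with $p\equiv 1 \pmod{12}$. If $\mathcal N_{p+2}$ supports a regular hypermap, then $p=nM_q-r_q$ for some prime $q\ge 7$, $q\equiv 3\pmod 4$, and some integer $n\equiv 11\pmod{12}$ with $\gcd(n,q)=1$.

**Theorem 1.** There are infinitely many $g$ such that $\mathcal N_g$ supports no regular hypermap. Indeed the $\liminf$ as $x\to\infty$ of the proportion of primes $p\le x$, $p\equiv1\pmod{12}$, for which $\mathcal N_{p+2}$ supports none is at least $2/3$.

**Theorem 2.** Let $p$ be any prime. $\mathcal N_{p+2}$ supports a regular hypermap if and only if $p\not\equiv 1\pmod{12}$, or $p=13$, or $p=nM_q-r_q$ with $q\equiv3\pmod 4$ a prime, $q\ge7$, $n\ge 1$, $\gcd(n,q)=1$.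

**Theorem 3.** The primes $p\equiv1\pmod{12}$ for which $\mathcal N_{p+2}$ supports a regular hypermap have a relative density $\delta$ among primes $\equiv 1\pmod{12}$, and $\frac1{112}\le\delta<\frac1{20}$.

The relative density of a set of primes is the limit of its proportion among the primes $p\le x$, $p\equiv 1\pmod {12}$, as $x\to\infty$; with $\limsup$ or $\liminf$ we speak of upper or lower relative density. By Theorem 3, for more than 95% of the primes $p\equiv 1\pmod{12}$ the surface $\mathcal N_{p+2}$ supports no regular hypermap, while infinitely many such primes do give surfaces supporting one.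

The Breda–Wilson theorem is used only for Theorem 2, and there only for $p\le47$; Theorem 3 uses it through Theorem 2.

## 4. Products of dihedral groups and $S_4$ that realize the other residue classes

Before excluding anything we see why the class $1$ mod $12$ is singled out. Begin with the smallest odd primes.

For $p=3$ take two copies of $D_3$, with reflections $s\ne s'$ in the first and $t\neq t'$ in the second, and $a=(1,t)$, $b=(s,1)$, $c=(s',t')$. The orders of $ab,bc,ac$ are $2,6,6$, the group has order 36, and $18(1-\frac12-\frac16-\frac16)=3$. This is the case $p=3$ of the following family.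

**Family (a): every prime $p\equiv3\pmod4$ occurs.** Let $\alpha=3$, $\beta=\frac{p+3}2$; here $\beta$ is odd. Let $G=D_\alpha\times D_\beta$, $a=(1,t)$, $b=(s,1)$, $c=(s',t')$ with reflections such that $|ss'|=\alpha$, $|tt'|=\beta$. Then $ab=(s,t)$, $bc=(ss',t')$, $ac=(s',tt')$ have orders $2,2\alpha,2\beta$. The group $E$ contains $(bc)^2=((ss')^2,1)$ and $(ac)^2=(1,(tt')^2)$, which generate the two rotation subgroups, as $\alpha,\beta$ are odd. Modulo these, $ab$ and $bc$ map to $(1,1)$ and $(0,1)$ in $\mathbb Z_2^2$ and generate it. So $E=G$, and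
$$-\chi=2\alpha\beta\Bigl(1-\frac12-\frac1{2\alpha}-\frac1{2\beta}\Bigr)=(\alpha-1)(\beta-1)-1=p.$$

For $p=5$ this does not apply. Instead $S_4$ helps.

**Family (b): every prime $p\equiv5\pmod{12}$ occurs.** Let $n=p+4$, an odd multiple of $3$, and let $\rho,\rho'\in D_n$ be reflections with $|\rho\rho'|=n$. Dividing $D_n$ by the rotations of order dividing $n/3$ gives $D_3\cong S_3$, in which $\rho,\rho'$ become two distinct involutions. Choose the isomorphism so that $\rho,\rho'$ go to the images of $(12),(23)$ under $S_4\to S_4/V_4=S_3$. Let $G=D_n\times_{S_3}S_4$, of order $8n$, and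
$$a=(\rho,(12)),\qquad b=(\rho',(23)),\qquad c=(1,(12)(34)).$$
Then $ac=(\rho,(34))$ has order 2. The permutation $(23)(12)(34)$ is the 4-cycle $1\to3\to4\to2\to1$ (composing from right to left), so $|bc|=4$. And $|ab|=\mathrm{lcm}(n,3)=n$. The group $E$ contains $(bc)^2=(1,u)$ with $1\ne u\in V_4$. The second component of $ab$ is a 3-cycle, which permutes the three involutions of $V_4$ cyclically, so conjugation by $ab$ gives $1\times V_4\le E$; this is the kernel of $G\to D_n$. The images of $ab,ac$ in $D_n$ are $\rho\rho',\rho$, which generate. So $E=G$, and $-\chi=4n(1-\frac12-\frac14-\frac1n)=n-4=p$. For $p=5$: $n=9$, $|G|=72$, $36(1-\frac12-\frac14-\frac19)=5$.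

A prime $p>3$ outside both families is $\equiv1\pmod{12}$. From here on this is the class to understand.

## 5. Standard theorems that will be quoted

We use the following.

* Burnside's transfer theorem: if a Sylow $r$-subgroup $P$ of a finite group $X$ lies in the center of $N_X(P)$, then $X$ has a normal $r$-complement, that is, a normal subgroup $K$ of order prime to $r$ with $X=PK$.
* Schur–Zassenhaus: a normal subgroup of order prime to its index has a complement.
* Hölder–Burnside–Zassenhaus: if all Sylow subgroups of a finite group $X$ are cyclic, then $X'$ and $X/X'$ are cyclic.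
* Gorenstein–Walter (J. Algebra 2 (1965)): if $G$ has dihedral Sylow 2-subgroups ($V_4$ counts as dihedral) and $O(G)$ is its largest normal subgroup of odd order, then $G/O(G)$ is a Sylow 2-subgroup of $G$, or $A_7$, or a group $H$ with $PSL(2,Q)\le H\le P\Gamma L(2,Q)$, $Q$ an odd prime power. Here $P\Gamma L(2,Q)$ is $PGL(2,Q)$ extended by the field automorphisms; for $Q$ prime it equals $PGL(2,Q)$.
* Element orders (Dickson): for an odd prime $q$, elements of $PGL(2,q)$ have order $q$ or order dividing $q-1$ or $q+1$; elements of $PSL(2,q)$ have order $q$ or order dividing $\frac{q-1}2$ or $\frac{q+1}2$.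
* The prime number theorem in arithmetic progressions with fixed modulus. As usual $\pi(x;k,h)$ counts primes $p\le x$ with $p\equiv h\pmod k$.
* Brun–Titchmarsh (Montgomery–Vaughan, Mathematika 1973): $\pi(x;k,h)\le \frac{2x}{\varphi(k)\log(x/k)}$ for $x>k$, $\gcd(h,k)=1$.

Examples for $O(G)$: for odd $s$, $O(D_s)$ is the rotation group; $O(S_4)=1$; and for $G$ as in Lemma 2, $O(G)=\mathbb Z_n\times1$, because a non-trivial normal subgroup of the quotient $PGL(2,q)$ contains $PSL(2,q)$ and so has even order.

**Lemma 4.** If a finite group $X$ has an abelian Sylow $r$-subgroup $P$, then $P\cap Z(X)\cap X'=1$.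

*Proof.* Let $V:X\to P$ be the transfer. For $z\in P\cap Z(X)$ one has $V(z)=z^{|X:P|}$. If also $z\in X'$, then $V(z)=1$, because $P$ is abelian. As $r$ does not divide $|X:P|$ and $z$ has $r$-power order, $z=1$. $\square$

## 6. Parity and divisibility in the Euler formula

From now until the end of Section 10, $p\ge43$ is a prime and $\mathcal H$ is a regular hypermap on $\mathcal N_{p+2}$. By Lemma 3(ii) its monodromy group is $G=\langle a,b,c\rangle$ with $a,b,c$ involutions. Put $N=|G|$, $k=|bc|$, $l=|ac|$, $m=|ab|$. Then
$$p=\tfrac N2-\tfrac N{2k}-\tfrac N{2l}-\tfrac N{2m},\qquad(4)$$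
where all four terms are integers, since $\langle b,c\rangle$ has order $2k$, and so on. Non-orientability says

(NO) the products $ab,bc,ca$ generate $G$; in particular no subgroup of index 2 in $G$ avoids all of $a,b,c$,

because such a subgroup would contain all the products. Everything is symmetric in $a,b,c$, so we may relabel them.

A first consequence is a size bound. As $p>0$, $\kappa:=1-\frac1k-\frac1l-\frac1m>0$, and then $\kappa\ge\frac1{42}$. To see this let $k\le l\le m$. Positivity forces $k\ge2$. If $k\ge3$, not all three are $3$, and $\kappa\ge1-\frac13-\frac13-\frac14=\frac1{12}$. If $k=2$, then $l\ge3$. For $l=3$ we need $m\ge7$, giving $\kappa\ge\frac1{42}$; for $l=4$ we need $m\ge5$, giving $\kappa\ge\frac1{20}$; for $l\ge5$, $\kappa\ge\frac1{10}$. Hence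
$$N\le84p.\qquad(5)$$
So for a single $p$ only finitely many groups are in question and one could try to list them. This says nothing about infinitely many $p$ at once; for that we need the structure of $G$, and the source of structure is that $p$ is prime.

A second consequence concerns quotients. Since $G$ is generated by involutions, $G/G'$ is an elementary abelian 2-group. So every abelian quotient of $G$ is an elementary abelian 2-group, every cyclic quotient has order at most 2, and $G$ has no non-trivial quotient of odd order (involutions map to 1 there).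

**Lemma 5.** (i) $4\mid N$. (ii) An odd number of the integers $\frac N{2k},\frac N{2l},\frac N{2m}$ are odd, and the Sylow 2-subgroups of $G$ are dihedral of order at least $4$. (iii) Let $r\ne p$ be an odd prime and $r^e$ with $e\ge1$ the exact power of $r$ dividing $N$. Then $r^e$ divides one of $k,l,m$; in particular the Sylow $r$-subgroups of $G$ are cyclic.

*Proof.* (i) $N$ is even. If $N/2$ were odd, $G$ would have a subgroup of index 2 and odd order (the even permutations in the regular representation, where an involution acts as $N/2$ transpositions). It contains no involution, against (NO).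

(ii) In (4), $p$ is odd and $N/2$ is even, so an odd number of the other terms are odd. If, say, $\frac N{2k}$ is odd, then $\langle b,c\rangle$ has odd index and contains a Sylow 2-subgroup of $G$. This is a Sylow 2-subgroup of a dihedral group and has order at least 4 by (i), so it is dihedral.

(iii) Otherwise $r$ divides each of $\frac N{2k},\frac N{2l},\frac N{2m}$, and it divides $\frac N2$, so by (4) it divides $p$. If $r^e\mid k$, then $\langle bc\rangle$ contains a cyclic subgroup of order $r^e$; similarly for $l,m$. $\square$

## 7. The prime $p$ does not divide $|G|$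

Lemma 5(iii) leaves out the prime $p$. This section removes it.

**Lemma 6.** $p\nmid N$. Hence all Sylow subgroups of $G$ for odd primes are cyclic.

*Proof.* Suppose $p\mid N$.

**Step 1: the Sylow $p$-subgroup $P$ has order $p$.** If $p^2\mid N$, then $4p^2\mid N$, so $N\ge4p^2\ge172p>84p$, against (5).

**Step 2: $P$ is normal.** Otherwise the number of Sylow $p$-subgroups is $1+jp$ with $j\ge1$, and it divides $N/p\le84$. As $1+2p\ge87$, $j=1$. Now $p+1$ divides $N/p\le84$ and $2(p+1)\ge88$, so $N/p=p+1$. Thus $|G:N_G(P)|=N/p$, that is $N_G(P)=P$, and $P$ is central in its normalizer. By Burnside $G$ has a normal $p$-complement, giving a quotient $\mathbb Z_p$ of odd order, a contradiction.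

**Step 3: $G$ has a dihedral quotient of order $2p$.** Let $C=C_G(P)$. Then $G/C$ embeds in the cyclic group $\mathrm{Aut}(P)$, so it has order at most 2. As $P\le Z(C)$, Burnside gives $C=P\times K$ with $K$ of order prime to $p$. This $K$ is characteristic in $C$ (it consists of the elements of order prime to $p$), so it is normal in $G$. If $C=G$, then $G/K\cong\mathbb Z_p$, impossible. So $|G:C|=2$, elements outside $C$ invert $P$, and $G/K$ is dihedral of order $2p$; in particular $N=2p|K|$.

**Step 4: contradiction from (4).** In $G/K$ the images of $a,b,c$ are trivial or reflections. They are not all reflections, for otherwise $C$ avoids $a,b,c$, against (NO). They generate $G/K$, so at least two are non-trivial. So we may take $c\in K$ and $a,b$ mapping to distinct reflections. Then $p\mid m$, say $m=pm'$. The images of $ac$ and $bc$ are reflections, so $l,k$ are even and $(ac)^2,(bc)^2\in K$ have orders $\frac l2,\frac k2$, which therefore divide $|K|$. Multiplying (4) by $2/p$ and using $N=2p|K|$,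
$$2|K|-\frac{|K|}{k/2}-\frac{|K|}{l/2}-2=\frac{2|K|}{pm'}.$$
The left side is an integer, so $p\mid2|K|$, a contradiction.

The final assertion is Lemma 5(iii). $\square$

## 8. The odd core is cyclic, and $G/O(G)$ lies on a short list

Put $O=O(G)$. The next lemma describes $O$ and the action of $G$ on it.

**Lemma 7.** $O$ is cyclic. For each prime $r\mid|O|$ the group $G$ acts on the Sylow subgroup $O_r$ of $O$ through a non-trivial character $\chi_r:G/O\to\{\pm1\}$, where $-1$ means inversion.

*Proof.* **Step 1: $O$ is abelian.** All Sylow subgroups of $O$ are cyclic by Lemma 6, so $O'$ and $O/O'$ are cyclic. The quotient $G/C_G(O')$ embeds in the abelian group $\mathrm{Aut}(O')$, so it is a 2-group. The image of $O$ in it has odd order, so $O$ centralizes $O'$. Thus $O'\le Z(O)$ and $O/Z(O)$ is a quotient of the cyclic group $O/O'$, so $O$ is abelian. An abelian group with cyclic Sylow subgroups is cyclic.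

**Step 2: the action.** $O_r$ is characteristic in $O$, hence normal in $G$, and $\mathrm{Aut}(O_r)$ is cyclic because $r$ is odd. So $G/C_G(O_r)$ is cyclic, of order at most 2, and the only automorphism of order 2 of $O_r$ is inversion. $O$ acts trivially on $O_r$, so we get a character $\chi_r$ of $G/O$.

**Step 3: it is non-trivial.** If $\chi_r=1$, then $O_r\le Z(G)$. Also $O_r\le G'$ since $G/G'$ is a 2-group. And $O_r$ lies in a Sylow $r$-subgroup of $G$, which is cyclic. Lemma 4 gives $O_r=1$, a contradiction. $\square$

**Lemma 8.** $G/O$ is a dihedral 2-group of order at least $4$, or $PSL(2,q)$ or $PGL(2,q)$ for an odd prime $q$.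

*Proof.* By Lemma 5(ii) Gorenstein–Walter applies. Sylow subgroups of $G/O$ for odd primes are images of those of $G$, so cyclic. The Sylow 3-subgroups of $A_7$ are not cyclic, so $A_7$ is excluded. If $PSL(2,Q)\le G/O\le P\Gamma L(2,Q)$ with $Q$ a power of the prime $q$, the Sylow $q$-subgroups of $PSL(2,Q)$ are elementary abelian of order $Q$. They must be cyclic, so $Q=q$. Then $P\Gamma L(2,q)=PGL(2,q)$, in which $PSL(2,q)$ has index 2. $\square$

## 9. The value of $p$ in each of the four cases

We now take the possible quotients one at a time and compute $p$. In each case (1.3-type information), namely Lemma 5(iii), forces the three orders to be as large as the group permits.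

**Case I: $G/O\cong S$, a dihedral 2-group, $|S|\ge4$. Then $p\equiv3\pmod4$.**

By Schur–Zassenhaus $G=O\rtimes S$. Let bars denote images in $G/O\Phi(S)\cong S/\Phi(S)\cong V_4$, where $\Phi$ is the Frattini subgroup. By (NO), $\bar a\bar b$ and $\bar b\bar c$ generate $V_4$. So they are non-trivial and distinct, which says that $\bar a,\bar b,\bar c$ are distinct.

**Step 1: none of $\bar a,\bar b,\bar c$ is trivial.** Suppose $\bar c=1$. Then $c\in O\Phi(S)$, where $\Phi(S)$ is a Sylow 2-subgroup, so $c$ is conjugate to an involution $z\in\Phi(S)$. Hence $|S|\ge8$, $\Phi(S)$ is the cyclic group of squares of rotations, and its involution $z$ is central in $S$. By Lemma 7, $S$ acts on each $O_r$ by a character to $\{\pm1\}$, which kills squares, so $z$ centralizes $O$. Thus $z\in Z(G)$ and $c=z$ is central, so $(ac)^2=(bc)^2=1$ and $k,l\le2$. Then $1-\frac1k-\frac1l-\frac1m<0$, a contradiction.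

**Step 2: $S=V_4$.** By Step 1, $\bar a,\bar b,\bar c$ are the three non-trivial elements of $V_4$. If $|S|\ge8$, one of the three non-trivial cosets of $\Phi(S)$ in $S$ consists of rotations of order $|S|/2\ge4$. But $a,b,c$ map to involutions of $S$, one in each non-trivial coset, a contradiction.

**Step 3: the orders.** So $a,b,c$ map to the three involutions $u,v,w$ of $S=V_4$. Each $\chi_r$ has kernel $\langle u\rangle$, $\langle v\rangle$ or $\langle w\rangle$. Collecting the $O_r$ accordingly, $O=A\times B\times C$ with $A=C_O(u)$, $B=C_O(v)$, $C=C_O(w)$ of pairwise coprime odd orders $\alpha,\beta,\gamma$, and $N=4\alpha\beta\gamma$. The element $ab$ acts on $O$ as $uv=w$. As $(ab)^2\in O$ commutes with $ab$, it lies in $C$. So $m$ is even and divides $2\gamma$. Likewise $k$ is even and divides $2\alpha$, and $l$ is even and divides $2\beta$. A prime power exactly dividing $\gamma$ is coprime to $2\alpha$ and $2\beta$, so by Lemma 5(iii) it divides $m$. Hence $m=2\gamma$, and similarly $k=2\alpha$, $l=2\beta$.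

**Step 4: the congruence.** By (4), $p=2\alpha\beta\gamma-\alpha\beta-\beta\gamma-\gamma\alpha$. Two of the odd numbers $\alpha,\beta,\gamma$ agree mod 4, say $\alpha\equiv\beta$. Then $\alpha\beta\equiv1$ and $\gamma(\alpha+\beta)\equiv2\alpha\gamma\equiv2$, so $\alpha\beta+\beta\gamma+\gamma\alpha\equiv3\pmod 4$. Hence $p\equiv2-3\equiv3\pmod4$.

**Case II: $G/O\cong PSL(2,q)$. Then $p\equiv 3\pmod 4$.**

**Step 1: $G=PSL(2,q)$, $q\ge5$.** $PSL(2,3)=A_4$ is not generated by involutions (they generate $V_4$), so $q\ge5$. Then $PSL(2,q)$ is simple, has no non-trivial character to $\{\pm1\}$, and Lemma 7 gives $O=1$.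

**Step 2: the orders.** Let $\varepsilon=\pm1$ with $q\equiv\varepsilon\pmod4$, and $f=\frac{q+\varepsilon}2$, which is odd and at least $3$. Then $N=q(q-\varepsilon)f$ with $q,q-\varepsilon,f$ pairwise coprime, since $\gcd(q-\varepsilon,q+\varepsilon)=2$ and $f$ is odd. By Lemma 5(iii) one of the orders is divisible by $q$, so equals $q$; say $m=q$. Take a prime $r\mid f$. It divides one of $k,l$, say $k$. By Dickson $k$ divides $\frac{q-1}2$ or $\frac{q+1}2$, and $r\nmid q-\varepsilon$, so $k\mid f$. Now
$$\frac N{2k}=\frac{q-\varepsilon}2\cdot q\cdot\frac fk,\qquad \frac N{2m}=\frac{q-\varepsilon}2\,f$$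
are even, because $4\mid q-\varepsilon$. By Lemma 5(ii), $\frac N{2l}=\frac{q(q-\varepsilon)f}{2l}$ is odd. So $l$ has the same 2-part as $\frac{q-\varepsilon}2$. In particular $l$ is even, so it does not divide the odd number $f$ and is not $q$; hence $l\mid\frac{q-\varepsilon}2$. By Lemma 5(iii), prime powers exactly dividing $f$ divide $k$ (they are coprime to $l$ and $m$), and odd prime powers exactly dividing $q-\varepsilon$ divide $l$. So $k=f$, $l=\frac{q-\varepsilon}2$.

**Step 3: the congruence.** Thus $\{k,l\}=\{\frac{q-1}2,\frac{q+1}2\}$, and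
$$p=\tfrac{q(q^2-1)}4-\tfrac{q(q+1)}2-\tfrac{q(q-1)}2-\tfrac{q^2-1}4=\tfrac{(q^2-1)(q-1)}4-q^2\equiv-1\pmod4,$$
since $8\mid q^2-1$ and $2\mid q-1$. (For $q=7$ this number is $72-49=23$.)

**Case III: $G/O\cong PGL(2,3)=S_4$. Then $p\equiv2\pmod3$.**

**Step 1: a dihedral quotient.** Let $G_0/O\cong A_4$. The only non-trivial character $S_4\to\{\pm1\}$ is the sign, so by Lemma 7 $G_0$ centralizes $O$. The preimage of $V_4\le S_4$ in $G$ has $O$ as a central subgroup, so by Schur–Zassenhaus it is $O\times V$ with $V\cong V_4$. Here $V$ is its unique Sylow 2-subgroup, so $V$ is normal in $G$. Put $n=3|O|$; then $N=8n$, and $G_0/V$ has odd order $n$. It has the central subgroup $OV/V$ with quotient $\mathbb Z_3$, so it is abelian. Its Sylow subgroups are cyclic, so it is cyclic. An involution of $G/V$ acts on each Sylow subgroup of $G_0/V$ by $\pm1$. If it acted trivially on one, that Sylow subgroup would be a direct factor of $G/V$, so $G$ would have a non-trivial quotient of odd order. So it inverts $G_0/V$, and $G/V$ is dihedral of order $2n\ge6$.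

**Step 2: where the generators lie.** Involutions of $G_0$ lie in $V$, because $|G_0/V|$ is odd. The images of $a,b,c$ generate $G/V$, so at least two of them lie outside $G_0$. By (NO) not all three do. Say $a,b\notin G_0$, $c\in V$.

**Step 3: the orders.** The reflections $aV,bV$ generate $G/V$, so $ab$ maps to a generator of $G_0/V$, hence to a generator of $G_0/OV\cong\mathbb Z_3$. Thus $ab$ acts on $V$ as an automorphism of order 3, which has no non-trivial fixed points. Since $(ab)^n\in V$ commutes with $ab$, $(ab)^n=1$, and $m=n$. The elements $ac,bc$ lie outside $G_0$ and map to reflections of $G/V$, so their squares lie in $V$ and $k,l\in\{2,4\}$.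

**Step 4: the congruence.** By (4), $p=4n-4-\frac{4n}k-\frac{4n}l$, which is $-4$, $n-4$ or $2n-4$. As $p$ is odd and positive, $p=n-4$ with $3\mid n$, and $p\equiv2\pmod3$.

**Case IV: $G/O\cong PGL(2,q)$, $q\ge5$. Then $p=nM_q-r_q$ with $n=|O|$.**

**Step 1: the structure of $G$.** Let $G_0/O\cong PSL(2,q)$. The only non-trivial character $PGL(2,q)\to\{\pm1\}$ has kernel $PSL(2,q)$, so by Lemma 7 $O\le Z(G_0)$ and elements outside $G_0$ invert $O$. Put $L=G_0'$. As $PSL(2,q)$ is perfect, $G_0=OL$. For each prime $r\mid n$, the Sylow $r$-subgroups of $G_0$ are cyclic, so Lemma 4 applied to $X=G_0$ gives $O_r\cap L=1$. Hence $O\cap L=1$, so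
$$G_0=O\times L,\qquad L\cong PSL(2,q),\qquad L\text{ normal in }G .$$
If a prime dividing $n$ divided $|L|=\frac{q(q^2-1)}2$, it would give a non-cyclic Sylow subgroup; and $n$ is odd. So $\gcd(n,q(q^2-1))=1$, and $N=nq(q^2-1)$.

**Step 2: element orders in $G$.** Since $O\cap L=1$, $G$ embeds in $G/L\times G/O$. The group $G/L$ has order $2n$, and $G_0/L\cong O$ is cyclic of odd order $n$ and inverted by everything outside it. So $G/L$ is dihedral of order $2n$ (or $\mathbb Z_2$ if $n=1$), and elements outside $G_0$ are involutions there. The image of such an element in $PGL(2,q)$ lies outside $PSL(2,q)$, so it has even order, dividing $q-1$ or $q+1$, and this is the order of the element itself. An element of $G_0=O\times L$ has order (a divisor of $n$) times (an element order of $PSL(2,q)$).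

**Step 3: the orders $k,l,m$.** Not all of $a,b,c$ lie in $G_0$, since they generate $G$, and not all lie outside, by (NO). So one or two lie outside, and exactly one of the three products lies in $G_0$; say $ab\in G_0$, $ac,bc\notin G_0$. Then $k$ and $l$ divide $q-1$ or $q+1$, and these are coprime to $nq$. By Lemma 5(iii) $q\mid m$ and $n\mid m$. An element order of $PSL(2,q)$ divisible by $q$ is $q$, so $m=nq$.

Let $\varepsilon,f$ be as in Case II. Take a prime $r\mid f$. It does not divide $m$, so it divides $k$ or $l$; exchanging $a$ and $b$ if necessary, $r\mid k$. As $r\nmid q-\varepsilon$, $k\mid q+\varepsilon=2f$. Then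
$$\frac N{2k}=nq\cdot\frac{q-\varepsilon}2\cdot\frac{2f}k,\qquad\frac N{2m}=\frac{q^2-1}2$$
are even, so by Lemma 5(ii) $\frac N{2l}$ is odd. The 2-parts of $N=nq(q-\varepsilon)\cdot2f$ and $2(q-\varepsilon)$ agree, so $l$ has the same 2-part as $q-\varepsilon$. Thus $4\mid l$, and since $q+\varepsilon\equiv2\pmod4$, $l\mid q-\varepsilon$. By Lemma 5(iii) the prime powers exactly dividing $f$ divide $k$, and the odd ones exactly dividing $q-\varepsilon$ divide $l$. As $k$ is even, $k=2f=q+\varepsilon$, and $l=q-\varepsilon$.

**Step 4: the formula.** Now (4) is the computation already made for (1):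
$$p=\tfrac12\bigl[nq(q^2-1)-nq(q-1)-nq(q+1)-(q^2-1)\bigr]=nM_q-r_q .\qquad(6)$$
Rewriting, and using $24\mid q^2-1$ for a prime $q\ge5$,
$$nM_q-r_q=\tfrac{nq(q^2-1)}2-nq^2-\tfrac{q^2-1}2\equiv-n\pmod{12}.\qquad(7)$$
Congruence (7) holds for every integer $n$ and every prime $q\ge5$. $\square$

## 10. Why $q\equiv3\pmod4$: proof of Proposition A

Let $p\equiv1\pmod{12}$. Cases I and II give $p\equiv3\pmod4$ and Case III gives $p\equiv2\pmod3$, so we are in Case IV. There $\gcd(n,q)=1$ and, by (7), $n\equiv11\pmod{12}$; in particular $n>1$.

**Step 1: two of the generators lie outside $G_0$.** Those of $a,b,c$ that lie in $G_0$ map trivially to $G/L$, since $|G_0/L|=n$ is odd. As $G/L$ is dihedral of order $2n$ with $n>1$, at least two of $a,b,c$ lie outside $G_0$, hence exactly two. The product of these two lies in $G_0$, so they are $a$ and $b$, and $c\in G_0$.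

**Step 2: $-1$ is a non-square.** The images of $a,b$ in $PGL(2,q)$ are involutions outside $PSL(2,q)$. Their product is the image of $ab$, an element of $O\times L$ of order $nq$ with $q\nmid n$, so it has order $q$. Both involutions normalize (indeed invert) the subgroup it generates. This is a Sylow $q$-subgroup of $PGL(2,q)$; after conjugation it is $\{x\mapsto x+t\}$, whose normalizer is the stabilizer $AGL(1,q)$ of its unique fixed point $\infty$. The involutions of $AGL(1,q)$ are the maps $x\mapsto-x+t$, given by matrices of determinant $-1$. They lie outside $PSL(2,q)$ only if $-1$ is a non-square, that is $q\equiv3\pmod4$. Since $q\ge5$, $q\ge7$. This proves Proposition A. $\blacksquare$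

## 11. Counting primes in the progressions $-r_q$ modulo $M_q$

We must show that most primes $p\equiv1\pmod{12}$ escape all the progressions of Proposition A. First we collect what is needed about the moduli.

**Lemma 9.** For a prime $q\ge7$: $\gcd(M_q,12)=1$, $q\nmid m_q$, $\gcd(r_q,M_q)=1$, $\frac{q^3}4\le M_q<\frac{q^3}2$, $r_q\le M_q$, and
$$\varphi(M_q)=(q-1)\varphi(m_q)\ge\tfrac{q(q-1)}2.\qquad(8)$$

*Proof.* We have $q^2-2q-1\equiv-2q\pmod8$, so $m_q$ is odd, and $q^2-2q-1\equiv-2q\not\equiv0\pmod3$. Hence $\gcd(M_q,12)=1$. From $2m_q\equiv-1\pmod q$ we get $q\nmid m_q$, and similarly $q\nmid r_q$. A common prime divisor of $r_q$ and $m_q$ is odd and divides $2r_q-2m_q=2q$, so it is $q$, impossible; so $\gcd(r_q,M_q)=1$. Since $q^2-4q-2\ge0$, $m_q\ge\frac{q^2}4$; clearly $m_q<\frac{q^2}2$, and $r_q<\frac{q^2}2\le\frac{q^3}4\le M_q$. For odd $s$ we have $\varphi(s)\ge\sqrt s$, since for a prime $r\ge3$ and $e\ge1$, $\varphi(r^e)/r^{e/2}=r^{e/2-1}(r-1)\ge(r-1)/\sqrt r\ge1$. So $\varphi(m_q)\ge\sqrt{m_q}\ge\frac q2$. $\square$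

**Lemma 10.** For $q_0\equiv3\pmod4$, $q_0\ge7$,
$$\sum_{\substack{q\ge q_0\text{ prime}\\ q\equiv3(4)}}\frac1{\varphi(M_q)}\le\sum_{\substack{q\ge q_0\text{ integer}\\ q\equiv3(4)}}\frac2{q(q-1)}\le\frac1{2(q_0-4)}.\qquad(9)$$

*Proof.* The first inequality is (8). As $j\mapsto\frac1{j(j-1)}$ decreases, $\frac1{q(q-1)}\le\frac14\sum_{j=q-3}^q\frac1{j(j-1)}$. For $q=q_0,q_0+4,\dots$ these blocks of $j$ are disjoint and fill $j\ge q_0-3$, and $\sum_{j\ge q_0-3}\frac1{j(j-1)}=\frac1{q_0-4}$ by telescoping. $\square$

How should one now produce good primes? Cases I–III were eliminated by a congruence on $p$, so the natural first attempt is to eliminate Case IV by a further congruence. For one $q$ this works: ask for $p\not\equiv-r_q\pmod{M_q}$. But there are infinitely many $q$, and no single congruence class suffices. Let $12\mid W$ and let $h\equiv1\pmod{12}$ be coprime to $W$. For each prime $r\ge5$ dividing $W$ there are at most three classes of $q$ mod $r$ with $q\equiv0$ or $(q-1)^2\equiv2$. So by Dirichlet's theorem there is a prime $q\ge7$, $q\equiv3\pmod4$, avoiding these for all such $r$. Then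 $\gcd(M_q,W)=1$, the primes $2$ and $3$ being covered by Lemma 9. Again by Dirichlet there are infinitely many primes $p\equiv h\pmod W$ with $p\equiv M_q-r_q\pmod{qM_q}$, as both classes are reduced and the moduli are coprime. Such a $p$ equals $nM_q-r_q$ with $n\ge1$ and $n\equiv1\pmod q$, and $n\equiv11\pmod{12}$ by (7), so Lemma 2 puts a regular hypermap on $\mathcal N_{p+2}$. Congruences alone therefore stop at this point; the tail over large $q$ has to be controlled by counting.

Counting integers is too crude. For $q=7$ alone the integers up to $x$ in the relevant class modulo $12M_7=1428$ number about $x/1428$, which for large $x$ exceeds the number of all primes $p\le x$, $p\equiv1\pmod{12}$, which is asymptotic to $\frac x{4\log x}$. One must count primes. The prime number theorem in progressions does this for each fixed $q$, but as quoted it has no uniformity in $q$. Brun–Titchmarsh is uniform in the modulus, at the cost of a factor 2, and it gives what is needed for $q\le\log x$; beyond that, $M_q$ is so large that counting integers is good enough.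

For $y\ge7$ let $B_y(x)$ be the number of primes $p\le x$, $p\equiv1\pmod{12}$, such that $p=nM_q-r_q$ with $n\equiv11\pmod{12}$ for some prime $q\equiv3\pmod4$, $q\ge y$.

**Lemma 11.** For $y\ge7$,
$$\limsup_{x\to\infty}\frac{B_y(x)}{\pi(x;12,1)}\le2\sum_{\substack{q\ge y\\q\equiv3(4)}}\frac1{\varphi(M_q)},\qquad(10)$$
the sum being over primes.

*Proof.* **Step 1: the range of $q$ and the residue class.** Let $p\le x$ be counted through $q$. As $p+r_q>0$, $n\ge1$, so $n\ge11$ and
$$p\ge11M_q-r_q\ge10M_q\ge\tfrac52q^3,$$
whence $q\le x^{1/3}$. Moreover $p\equiv11M_q-r_q\pmod{12M_q}$, a single class. It is reduced: coprime to $M_q$ because $\gcd(r_q,M_q)=1$, and $\equiv1\pmod{12}$ by (7). Also $\varphi(12M_q)=4\varphi(M_q)$.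

**Step 2: $y\le q\le\log x$.** Here $12M_q\le6\log^3x$, so $\log(x/12M_q)\ge(1+o(1))\log x$ uniformly in $q$, and for large $x$ Brun–Titchmarsh bounds the contribution by
$$\sum_q\frac{2x}{4\varphi(M_q)\log(x/12M_q)}\le(1+o(1))\frac x{2\log x}\sum_{q\ge y}\frac1{\varphi(M_q)} .$$

**Step 3: $\log x<q\le x^{1/3}$.** Counting integers in the class and using $12M_q\ge3q^3$, the contribution is at most
$$\sum_q\Bigl(\frac x{12M_q}+1\Bigr)\le\frac x3\sum_{q>\log x}q^{-3}+x^{1/3}=O\Bigl(\frac x{\log^2x}\Bigr)+x^{1/3}=o\Bigl(\frac x{\log x}\Bigr).$$

**Step 4.** Divide by $\pi(x;12,1)\sim\frac x{4\log x}$. $\square$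

*Proof of Theorem 1.* By Proposition A every prime $p\ge43$, $p\equiv1\pmod{12}$, for which $\mathcal N_{p+2}$ supports a regular hypermap is counted by $B_7$. By (10) and (9) with $q_0=7$, the upper relative density of these primes is at most $2\cdot\frac16=\frac13$. So the $\liminf$ of the proportion of primes $p\le x$, $p\equiv1\pmod{12}$, for which $\mathcal N_{p+2}$ supports no regular hypermap is at least $\frac23$. In particular there are infinitely many such $g=p+2$. $\blacksquare$

## 12. Which primes occur: proof of Theorem 2

**Sufficiency, family (c).** Let $p\equiv1\pmod{12}$ be a prime with $p=nM_q-r_q$, $q\equiv3\pmod4$ prime, $q\ge7$, $n\ge 1$, $\gcd(n,q)=1$. By (7), $n\equiv11\pmod{12}$, so $n$ is odd and at least 11. Lemma 2 and Lemma 3(i) give a regular non-orientable hypermap with $-\chi=p$.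

**The range $p\ge43$.** A prime $p\ge43$ with $p\not\equiv1\pmod{12}$ is $\equiv3\pmod4$ or $\equiv5\pmod{12}$, so families (a) and (b) of Section 4 apply. For $p\equiv1\pmod{12}$, family (c) gives one direction and Proposition A the other.

**The range $p\le47$.** Here $g=p+2\le49$. By Breda–Wilson the genera $g\le 52$ without a regular hypermap are $2,3,18,24,27,39,48$, so $p=g-2$ is one of $0,1,16,22,25,37,46$; the only prime here is $37$. On the other side, the primes $p\le47$ with $p\equiv1\pmod{12}$ are $13$ and $37$. If such a $p$ had the form $nM_q-r_q$, then $n\ge11$ by (7) and $p\ge10M_q\ge10M_7=1190$. So the condition of the theorem holds for every prime $p\le47$ except $37$, as required. $\blacksquare$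

**Remark.** The smallest prime $p\equiv 1\pmod{12}$ of the form in Theorem 2 is $2713$, from the example in Section 1. Indeed $n\in\{11,23,35,\dots\}$. For $q=7$, $n=11$ gives $1285=5\cdot257$ and $n=23$ gives $2713$. For $q=11$ we have $m_{11}=49$, $M_{11}=539$, $r_{11}=60$, so $p\ge11\cdot539-60=5869$; for $q\ge19$, $p\ge10M_{19}=30590$. So $\mathcal N_{p+2}$ supports no regular hypermap for every prime $p\equiv1\pmod{12}$ with $p<2713$, $p\ne13$: $p=37,61,73,97,109,\dots$

## 13. The density $\delta$: proof of Theorem 3

Let $q$ run over primes $\ge7$, $q\equiv3\pmod4$. Let $A_q$ be the set of primes $p\equiv1\pmod{12}$ with $p\equiv-r_q\pmod{M_q}$ and $p\not\equiv-r_q\pmod{qM_q}$. These are exactly the primes $p\equiv1\pmod{12}$ of the form $nM_q-r_q$ with $q\nmid n$; then $n\ge1$ automatically, as $p+r_q>0$. By Theorem 2 the set of Theorem 3 is $\bigcup_qA_q$, up to $p=13$.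

**Step 1: the density of one $A_q$.** By Lemma 9 the modulus $M_q$ is coprime to $12$ and to $r_q$, so the prime number theorem in progressions modulo $12M_q$ and $12qM_q$ gives $A_q$ the relative density
$$\frac1{\varphi(M_q)}-\frac1{\varphi(qM_q)}=\frac1{\varphi(M_q)}\Bigl(1-\frac1q\Bigr)=\frac1{q\,\varphi(m_q)},$$
where $\varphi(qM_q)=q\varphi(M_q)$ because $q\mid M_q$.

**Step 2: $\delta$ exists.** A finite union of sets $A_q$ consists of the primes in a union of residue classes to one modulus, up to finitely many primes, so it has a relative density. By (7), each $p\in A_q$ has $n\equiv11\pmod{12}$, so $\bigcup_{q\ge y}A_q$ is counted by $B_y$. By (10) it has upper relative density at most $2\sum_{q\ge y}1/\varphi(M_q)$, which tends to $0$ as $y\to\infty$ by (9). The lower density of $\bigcup_qA_q$ is at least $\mathrm{dens}(\bigcup_{q<y}A_q)$, and its upper density exceeds this by at most the tail bound. Letting $y\to\infty$, $\delta$ exists and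
$$\delta=\lim_{y\to\infty}\mathrm{dens}\Bigl(\bigcup_{q<y}A_q\Bigr).$$

**Step 3: the bounds.** First, $\delta\ge\mathrm{dens}(A_7)=\frac1{7\varphi(17)}=\frac1{112}$. Second, $\delta\le\sum_q\frac1{q\varphi(m_q)}$. The terms for $q=7$ and $q=11$ are $\frac1{112}$ and $\frac1{11\varphi(49)}=\frac1{462}$. The next prime $\equiv3\pmod4$ is $19$. Each remaining term is at most $\frac1{(q-1)\varphi(m_q)}=\frac1{\varphi(M_q)}$, so by (9) with $q_0=19$ they sum to at most $\frac1{2\cdot15}=\frac1{30}$. Hence
$$\delta\le\frac1{112}+\frac1{462}+\frac1{30}<0.045<\frac1{20}.\qquad\blacksquare$$
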